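# The derivative $d/dt_1$ on a $p$-cell complex, and why $\beta_1^{p^2-p}=0$

## 1. A complex that carries a derivative

Fix an odd prime $p$, put $q=2p-2$, and work $p$-locally. Write $A=BP_*$ and $\Gamma=BP_*BP$. The element $t_1\in\Gamma$ has degree $q$ and is primitive, so inside $\Gamma$ we have the left subcomodules
$$M_k=A\{1,t_1,\dots,t_1^{k-1}\},\qquad \psi(t_1^i)=\sum_j\binom ij\,t_1^j\otimes t_1^{i-j}.$$
On $M_p$ there is an $A$-linear map $\partial=d/dt_1$, $\partial(t_1^i)=i\,t_1^{i-1}$. It is a comodule map $M_p\to\Sigma^qM_{p-1}$. Indeed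
$$(1\otimes\partial)\psi(t_1^i)=\sum_j\binom ij(i-j)\,t_1^j\otimes t_1^{i-j-1},\qquad \psi(\partial t_1^i)=\sum_j i\binom{i-1}j\,t_1^j\otimes t_1^{i-1-j},$$
and $\binom ij(i-j)=i\binom{i-1}j$. For $p=3$ this can be seen directly: $\psi(t_1^2)=1\otimes t_1^2+2t_1\otimes t_1+t_1^2\otimes1$, and applying $1\otimes\partial$ gives $2(1\otimes t_1+t_1\otimes1)=\psi(2t_1)$. Since $1,\dots,p-1$ are units in $\mathbb Z_{(p)}$, the kernel of $\partial$ is $A\cdot1$ and its image is all of $\Sigma^qM_{p-1}$. The top power $t_1^{p-1}$ is not in the image.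

The proof turns on the fact that this algebra is realized by spaces. In Section 6 we construct a finite ($p$-local) complex $X$ with cells in dimensions $0,q,2q,\dots,(p-1)q$ and $BP_*X\cong M_p$, and a map $r$, such that
$$r:X\to\Sigma^qX,\qquad BP_*r=\partial,\qquad(\Sigma^qc)\circ r=0,\tag{1}$$
where $c:X\to S^{(p-1)q}$ is the pinch onto the top cell. The last equation is the geometric form of the remark that $t_1^{p-1}$ is not a derivative.

Here is what $r$ is for. Let $\beta_1\in\pi_{pq-2}(S^0)=\pi_{2p^2-2p-2}(S^0)$ be the first positive even-dimensional element of the $p$-local stable homotopy groups of spheres. By Nishida's theorem every element of positive dimension is nilpotent, so some power of $\beta_1$ vanishes. Which one? The following are known.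

* (i) Toda: $\beta_1^{p^2-p+1}=0$ for every prime $p>2$.
* (ii) For $p=3$, $\beta_1^6=0$ while $\beta_1^5\ne0$.
* (iii) For $p=5$, $\beta_1^{18}=0$ while $\beta_1^{17}\ne0$.
* (iv) For $p\ge7$, $\beta_1^{p^2-p-1}$ is nontrivial.

For $p\ge7$ exactly one power is left undecided, $\beta_1^{p^2-p}$, and the question (from "On the Nilpotence Order of $\beta_1$") is whether it vanishes.

**Theorem A.** For every odd prime $p$, $\beta_1^{p^2-p}=0$.

**Corollary B.** For every prime $p\ge7$ the nilpotence order of $\beta_1$ is exactly $p^2-p$, that is, $\beta_1^{p^2-p-1}\ne0=\beta_1^{p^2-p}$.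

Corollary B is Theorem A together with (iv). The proof of Theorem A uses (i) and none of (ii)–(iv). For $p=3$ the theorem gives $\beta_1^6=0$, in agreement with (ii); for $p=5$ it gives $\beta_1^{20}=0$, which is weaker than (iii).

Put $n=p^2-p$. Then $n(pq-2)=(p^3-p^2)q-2p(p-1)=(p^3-p^2-p)q$. The plan has three claims.

* (I) Regard $\beta_1^n$ as an element on the top cell $S^{(p-1)q}$ of $X$. It lifts: $\beta_1^n=c_*f$ with $f\in\pi_{(p^3-p^2-1)q}(X)$. This is where Toda's relation (i) enters.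
* (II) The group $\pi_{(p^3-p^2-1)q}(X)$ is isomorphic to a subgroup of $\mathbb Z/p$.
* (III) That group is contained in the image of $r_*$.

Given these, $f=r_*(\text{something})$ and $\beta_1^n=c_*f=c_*r_*(\text{something})=0$ by (1).

## 2. Cobar complexes, the Adams–Novikov spectral sequence, Steenrod operations

All internal degrees below are multiples of $q$, and we write $\mathrm{Ext}^s(M)_D$ for $\mathrm{Ext}^{s,qD}(M)$. Put $\pi_i=(p^i-1)/(p-1)$, so $\pi_0=0$, $\pi_1=1$, $\pi_2=p+1$; then $|t_i|=|v_i|=q\pi_i$. Put $v_0=p$ and $I_n=(v_0,\dots,v_{n-1})$. "Unit" means a unit of $\mathbb Z_{(p)}$ or of $\mathbb F_p$.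

**Definition (cobar complex).** Let $M$ be a left comodule over $\Gamma$ (or over a Hopf algebra $H$ over a field). Then $C^s(M)$ consists of sums of $[x_1|\dots|x_s]m$ with $x_i$ in the augmentation ideal, and
$$d[x_1|\dots|x_s]m=\sum_{i=1}^s(-1)^i[x_1|\dots|\bar\Delta x_i|\dots|x_s]m+(-1)^{s+1}[x_1|\dots|x_s|\bar\psi m],\tag{2}$$
where $\bar\Delta x=\Delta x-x\otimes1-1\otimes x$ and $\bar\psi m=\psi m-1\otimes m$. Its cohomology is $\mathrm{Ext}(M)$.

Juxtaposition on the left makes $C(M)$ a differential module over the cobar complex of the ground object, and for a commutative Hopf algebra $H$ the ring $\mathrm{Ext}_H(\mathbb F_p)$ is graded commutative. If $M$ is $A$-free of finite rank, then $C(M)$ over $\Gamma$ is torsion free and finitely generated over $\mathbb Z_{(p)}$ in each degree.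

**Definition ($h$ and $b$).** For a primitive $x$ put
$$b(x)=\sum_{0<j<p}\tfrac1p\tbinom pj[x^j|x^{p-j}].$$
In the cobar complex of $\mathbb Z_{(p)}[x]$ we have $d[x^p]=-p\,b(x)$, and this complex is torsion free, so $b(x)$ is a cocycle. For $p=3$, $b(x)=[x|x^2]+[x^2|x]$, and directly $d\,b(x)=2[x|x|x]-2[x|x|x]=0$. When $t_1^{p^j}$ is primitive we write $h_{1,j}=[t_1^{p^j}]$ and $b_{1,j}=b(t_1^{p^j})$.

We use one Hopf algebra throughout:
$$P=\Gamma/(p,v_1,v_2,\dots)=\mathbb F_p[t_1,t_2,\dots],\qquad\Delta t_n=\sum_{i=0}^n t_i\otimes t_{n-i}^{p^i}\quad(t_0=1).$$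
For example $\bar\Delta t_2=t_1\otimes t_1^p$, so $d[t_2]=-[t_1|t_1^p]$ and $h_{1,0}h_{1,1}=0$ in $\mathrm{Ext}_P(\mathbb F_p)$.

The cited facts are these.

* (F1) For a finite complex $Y$ the Adams–Novikov spectral sequence (ANSS) $\mathrm{Ext}^{s,t}_\Gamma(BP_*Y)\Rightarrow\pi_{t-s}(Y)$ converges. When $t$ runs through multiples of $q$ only, $d_m\ne0$ only for $m=1+lq$, $l\ge1$ (sparseness). Such a differential goes from position $(s,D)$ to $(s+1+lq,\,D+l)$, and nothing hits filtrations $\le q$. The geometric boundary theorem (Ravenel, *Complex Cobordism*, 2.3.4): if $W\to Y\to V\to\Sigma W$ is a cofibre sequence with $0\to BP_*W\to BP_*Y\to BP_*V\to0$ exact and connecting map $\delta$, and $v\in\pi_*(V)$ is detected by $x\in\mathrm{Ext}^s(BP_*V)$, then the image of $v$ in $\pi_{*-1}(W)$ is detected by $\pm\delta x$ in filtration $s+1$.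
* (F2) For $p$ odd every element of $\mathrm{Ext}^{1,t}_\Gamma(A)$, $t>0$, is a permanent cycle (Novikov; Ravenel 5.2.6, 5.3.7).
* (F3) Let $H$ be a commutative Hopf algebra over $\mathbb F_p$ in even degrees. There are natural additive operations $P^i:\mathrm{Ext}^s_H(\mathbb F_p)\to\mathrm{Ext}^{s+iq}_H(\mathbb F_p)$ and $\beta P^i:\mathrm{Ext}^s\to\mathrm{Ext}^{s+iq+1}$ which multiply internal degree by $p$ and vanish for $i<0$ (May, LNM 168, §§2, 11; Ravenel A1.5.2). $P^0$ is induced by Frobenius; $P^ix=0$ if $2i>s$; $P^ix=x^p$ if $2i=s$; $\beta P^ix=0$ if $2i\ge s$; and $\beta P^k(xy)=\sum_{i+j=k}(\beta P^ix\,P^jy\pm P^ix\,\beta P^jy)$. If $H$ is the mod $p$ reduction of a flat $\mathbb Z_{(p)}$-Hopf algebra, $\beta P^i$ is the Bockstein of $P^i$.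
* (F4) $\pi_{pq-2}(S^0)\cong\mathbb Z/p$, generated by $\beta_1$.

From (F3) we need one computation. Over $\mathbb F_p[x]$ with $x$ primitive, $P^0[x]=[x^p]$, and the Bockstein of this class is $\frac1pd[x^p]=-b(x)$. By naturality along $\mathbb F_p[x]\to H$, $x\mapsto t_1^{p^j}$,
$$P^0h_{1,j}=h_{1,j+1},\qquad\beta P^0h_{1,j}=-b_{1,j}.\tag{3}$$

## 3. On the $E_2$-page no power of $\beta_1$ vanishes

The first thing to try is to look up the name of $\beta_1^n$ in $\mathrm{Ext}_\Gamma^{2n}(A)$ and show that it is zero. In Section 6 we shall see that $\beta_1$ is detected by a unit multiple of $b(t_1)\in\mathrm{Ext}^2_\Gamma(A)_p$. So $\beta_1^k$ has the name $b(t_1)^k$, up to a unit, and this approach stops at once.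

**Lemma 1.** For every $k\ge1$ the class $b(t_1)^k\in\mathrm{Ext}^{2k}_\Gamma(A)_{kp}$ is nonzero; its image in $\mathrm{Ext}_P(\mathbb F_p)$ is $b_{1,0}^k\neq0$.

*Proof.* Let $Q=P/(t_1^p,t_2,t_3,\dots)=\mathbb F_p[t_1]/(t_1^p)$. This is a quotient Hopf algebra. The element $t_1^p$ is primitive, and for $n\ge2$ each middle term $t_i\otimes t_{n-i}^{p^i}$ of $\Delta t_n$ lies in the ideal: if $i\ge2$ because of $t_i$, and if $i=1$ because of $t_{n-1}^p$. It is textbook that $\mathrm{Ext}_Q(\mathbb F_p)=E(h_{1,0})\otimes\mathbb F_p[b_{1,0}]$. The maps $\mathrm{Ext}_\Gamma(A)\to\mathrm{Ext}_P(\mathbb F_p)\to\mathrm{Ext}_Q(\mathbb F_p)$ send $b(t_1)^k$ to $b_{1,0}^k\ne0$. $\square$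

So the vanishing of a power of $\beta_1$ is caused by an Adams–Novikov differential and cannot be read off $E_2$. This is why we pass to $X$: by (I) the question becomes one about $f$, an element of a single group.

The second thing to try is to show that the group containing $f$ is zero. That fails too. In Sections 9 and 10 the group turns out to be $\mathbb Z/p$, detected in filtration $2p-2$ by a class coming from the bottom cell of $X$. On $E_2$ that class is killed by $c_*$, but this only says that $c_*f$ has filtration greater than $2p-2$, while $\beta_1^n$ has filtration at least $2n=2p^2-2p$ anyway. If the class on the bottom cell were represented by a homotopy element of $S^0$, we could use $c\circ i=0$, where $i:S^0\to X$ is the inclusion; but we have no such element in hand. What we can do is reach the same generator in another way, as $r_*$ of an element $\hat g$ of $\pi_*(X)$, and use $c\circ r=0$ in place of $c\circ i=0$.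

Here are the numbers for $p=3$. Then $q=4$, $|\beta_1|=10$, $n=6$, and $X$ has cells in dimensions $0,4,8$. The element $\beta_1^6$ lies in stem $60$, so $f$ lies in stem $68$. There $E_2$ is restricted to $s=4l$, $D=17+l$, and the interesting position is $s=4$, $D=18$. The element $\hat g$ lies in stem $72$ and in position $s=4$, $D=19$.

## 4. The weight filtration

We need enough of $\mathrm{Ext}_P$, both with trivial coefficients and with coefficients in
$$T=\mathbb F_p\{1,t_1,\dots,t_1^{p-1}\}=M_p/(p,v_1,\dots)M_p,$$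
and of the same over a small quotient of $P$. Put
$$R=P/(t_1^{p^2},t_2^p,t_3,t_4,\dots)=\mathbb F_p[t_1,t_2]/(t_1^{p^2},t_2^p).$$
This is a quotient Hopf algebra. The element $t_1^{p^2}$ is primitive, and $\bar\Delta t_2^p=t_1^p\otimes t_1^{p^2}$ lies in the ideal. For $n\ge3$ every middle term $t_i\otimes t_{n-i}^{p^i}$ lies in the ideal as well: if $i\ge3$ because of $t_i$; if $i=2$ because $t_{n-2}^{p^2}$ is $t_1^{p^2}$, $t_2^{p^2}$, or involves $t_m$ with $m\ge3$; if $i=1$ because $t_{n-1}^p$ is $t_2^p$ or involves $t_m$ with $m\ge3$. $T$ is a subcomodule of $P$ and of $R$.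

**Definition (weight).** Write exponents in base $p$ and give $\prod_it_i^{\sum_ja_{ij}p^j}$, $0\le a_{ij}<p$, the weight $\sum_{i,j}a_{ij}(2i-1)$. For example $t_1^{p-1}$ has weight $p-1$, $t_1^p$ has weight $1$, $t_1^{p+1}$ has weight $2$, and $t_2$ has weight $3$.

**Weight is a Hopf algebra filtration.** In a product, exponents add; every carry replaces $p$ digits of weight $2i-1$ by one, so it lowers weight. In $\Delta t_n^{p^j}=\sum_it_i^{p^j}\otimes t_{n-i}^{p^{i+j}}$ each middle term has weight $(2i-1)+(2(n-i)-1)=2n-2<2n-1$. Hence the span of monomials of weight $\le m$ gives an increasing Hopf algebra filtration, and the associated graded Hopf algebra is $\bigotimes\mathbb F_p[t_{i,j}]/(t_{i,j}^p)$ with primitive generators $t_{i,j}$ (the class of $t_i^{p^j}$). For $P$ all $i\ge1$, $j\ge0$ occur; for $R$ only $(1,0),(1,1),(2,0)$. Moreover $\mathrm{gr}\,T=\mathbb F_p[t_{1,0}]/(t_{1,0}^p)$ is one of the tensor factors.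

Filter cobar complexes by total weight. For $H=P$ or $R$ this gives spectral sequences (May spectral sequences), finite in each internal degree and hence convergent, with $E_1=\mathrm{Ext}_{\mathrm{gr}H}$. By the Künneth theorem and the textbook computation for $\mathbb F_p[y]/(y^p)$,
$$E_1(H)=E(h_{i,j})\otimes\mathbb F_p[b_{i,j}]\Rightarrow\mathrm{Ext}_H(\mathbb F_p),\qquad E_1(H;T)=E_1(H)/(h_{1,0},b_{1,0})\Rightarrow\mathrm{Ext}_H(T).$$
For the second, $\mathrm{gr}\,T$ is cofree over the factor on $t_{1,0}$, so that factor contributes only $\mathbb F_p$ in $s=0$. The differential $d_m$ raises $s$ by $1$, preserves $D$ and lowers weight by $m$. The generators are as follows.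

* $h_{i,j}$ has $s=1$, $D=p^j\pi_i$, weight $2i-1$.
* $b_{i,j}$ has $s=2$, $D=p^{j+1}\pi_i$, weight $p(2i-1)$.

$E_m(H)$ is multiplicative and $E_m(H;T)$ is a module over it. The map $E_1(H)\to E_1(H;T)$ induced by $\mathbb F_p\to T$ is a surjective module map with kernel $(h_{1,0},b_{1,0})$, so $h_{1,0}$ and $b_{1,0}$ act as zero on $E_1(H;T)$, hence on every $E_m(H;T)$. Everything is natural for $P\to R$ and for $\mathbb F_p\to T$. As a first example, $d[t_2]=-[t_1|t_1^p]$ says $d_1(h_{2,0})=-h_{1,0}h_{1,1}$, from weight $3$ to weight $2$.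

**A first vanishing range.** In $E_1(P)$ every generator other than $h_{1,0}$ has $D\ge p$. A monomial in filtration $s$ contains $h_{1,0}$ at most once, so it has at least $\lceil(s-1)/2\rceil=\lfloor s/2\rfloor$ other factors. Hence
$$\mathrm{Ext}^s_P(\mathbb F_p)_D=0\quad\text{for }D<p\lfloor s/2\rfloor.\tag{4}$$

## 5. From $P$ back to $BP_*BP$

For a finite complex $Y$ write $\mathrm{Ext}^s(Y/I_n)=\mathrm{Ext}^s_\Gamma(BP_*Y/I_n)$, and $\mathrm{Ext}^s(Y)$ for $n=0$.

**Lemma 2.** Let $Y$ be a finite complex such that $BP_*Y$ is $A$-free on generators in degrees $\ge0$, and let $N=BP_*Y/(p,v_1,\dots)$, a $P$-comodule.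

(a) If $\pi_n>D$ then $\mathrm{Ext}^s(Y/I_n)_D=\mathrm{Ext}^s_P(N)_D$.

(b) If $\mathrm{Ext}^s_P(N)_D=0$ for all $D\le D_0$, then $\mathrm{Ext}^s(Y/I_n)_D=0$ for all $n\ge0$ and $D\le D_0$.

*Proof.* (a) The kernel of $BP_*Y/I_n\to N$ lives in degrees $\ge q\pi_n>qD$, and $\Gamma$ is nonnegatively graded. So the cobar complexes of $BP_*Y/I_n$ and $N$ over $\Gamma$ agree in degree $qD$. Since $N$ is killed by the invariant ideal $(p,v_1,\dots)$, its cobar complexes over $\Gamma$ and over $P$ are equal.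

(b) Since $v_n$ is invariant modulo $I_n$ and $BP_*Y/I_n$ is free over $A/I_n$, there are exact sequences
$$\mathrm{Ext}^s(Y/I_n)_{D-\pi_n}\xrightarrow{v_n}\mathrm{Ext}^s(Y/I_n)_D\to\mathrm{Ext}^s(Y/I_{n+1})_D\to\mathrm{Ext}^{s+1}(Y/I_n)_{D-\pi_n}.$$
First let $n\ge1$, and use induction on $D$; for $D<0$ all groups vanish. For given $D\le D_0$ the groups with $\pi_n>D$ vanish by (a). Going down in $n$, the group $\mathrm{Ext}^s(Y/I_n)_D$ lies between $\mathrm{Ext}^s(Y/I_n)_{D-\pi_n}$, zero by induction on $D$ because $\pi_n\ge1$, and $\mathrm{Ext}^s(Y/I_{n+1})_D$, zero by downward induction. Now let $n=0$. The sequence shows $\mathrm{Ext}^s(Y)_D/p\subset\mathrm{Ext}^s(Y/I_1)_D=0$, and $\mathrm{Ext}^s(Y)_D$ is finitely generated over $\mathbb Z_{(p)}$, so it is zero by Nakayama's lemma. $\square$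

For $Y=S^0$, $N=\mathbb F_p$, (4) gives
$$\mathrm{Ext}^s_\Gamma(A)_D=0\quad\text{for }D<p\lfloor s/2\rfloor.\tag{5}$$

## 6. Construction of $X$ and $r$, and $\beta_1$ as a double boundary

**Step 1: complexes $X_k$ with $BP_*X_k\cong M_k$.** The purpose is to realize the comodules $M_k$, $1\le k\le p$, one cell at a time. Start with $X_1=S^0$. Suppose $X_k$ is built, $k<p$, with cells in dimensions $0,q,\dots,(k-1)q$. Let $\xi\in\mathrm{Ext}^1(X_k)_k$ classify
$$0\to M_k\to M_{k+1}\to\Sigma^{kq}A\to0.$$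
A differential $d_{1+lq}\xi$, $l\ge1$, lies in $\mathrm{Ext}^{2+lq}(X_k)_{k+l}$. By the exact sequences of the skeletal filtration this group vanishes if all $\mathrm{Ext}^{2+lq}_\Gamma(A)_{k+l-j}$, $0\le j<k$, do. They do by (5), since $k+l\le p-1+l<p(1+l(p-1))$. So $\xi$ is a permanent cycle and is realized by a map $S^{kq-1}\to X_k$. This map is zero in $BP_*$, because $BP_*S^{kq-1}$ lives in odd degrees and $BP_*X_k$ in even degrees. Let $X_{k+1}$ be its cofibre. Then $0\to BP_*X_k\to BP_*X_{k+1}\to\Sigma^{kq}A\to0$ is exact. By the geometric boundary theorem the attaching map is detected by $\pm\delta(1)$, and $\delta(1)$ is, up to sign, the class of this extension. Since nothing hits filtration $1$, the class is $\pm\xi$, and so $BP_*X_{k+1}\cong M_{k+1}$.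

Put $X=X_p$ and $\bar X=X_{p-1}$. There are cofibre sequences
$$S^0\xrightarrow{i}X\xrightarrow{\kappa}Z\xrightarrow{\partial_1}S^1,\qquad\bar X\xrightarrow{\ell}X\xrightarrow{c}S^{(p-1)q}\xrightarrow{\partial_2}\Sigma\bar X.$$

**Step 2: an equivalence $Z\simeq\Sigma^q\bar X$.** The purpose is to realize $\partial$. On $BP_*$, $\partial$ induces an isomorphism of comodules $BP_*Z=M_p/A\cong\Sigma^qM_{p-1}=\Sigma^qBP_*\bar X$. This is an element of $E_2^{0,0}$ of the ANSS $\mathrm{Ext}_\Gamma(BP_*Z,BP_*\Sigma^q\bar X)\Rightarrow[Z,\Sigma^q\bar X]_*$; here $BP_*Z$ is $A$-free and $Z$ is finite. Both complexes have cells in dimensions $q,\dots,(p-1)q$. So the target of $d_{1+lq}$ is built from groups $\mathrm{Ext}^{1+lq}_\Gamma(A)_{l+a-b}$ with $1\le a,b\le p-1$. Here $l+a-b\le l+p-2<pl(p-1)=p\lfloor(1+lq)/2\rfloor$ for $l\ge1$, so these groups vanish by (5). Hence the isomorphism is realized by a map. The map induces an isomorphism on $H_*(-;\mathbb Z_{(p)})=BP_*(-)\otimes_A\mathbb Z_{(p)}$,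 so it is an equivalence.

**Step 3: the map $r$.** The purpose is to establish (1). Put
$$r=\Sigma^q\ell\circ\kappa:\ X\to Z\simeq\Sigma^q\bar X\to\Sigma^qX.$$
Then $BP_*r=\partial$, and $(\Sigma^qc)\circ r=0$ because $c\circ\ell=0$.

**Step 4: $\beta_1$ is the composite of the two boundaries.** The purpose is to connect $X$ with $\beta_1$. We claim that for $S^{pq-1}\xrightarrow{\Sigma^{q-1}\partial_2}\Sigma^q\bar X\simeq Z\xrightarrow{\partial_1}S^1$,
$$\partial_1\circ\Sigma^{q-1}\partial_2=\text{unit}\cdot\beta_1.\tag{6}$$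
Apply the geometric boundary theorem twice, starting from the unit class on $S^{(p-1)q}$. The composite is detected, up to sign, by the iterated coboundary of the generator in
$$0\to A\to M_p\xrightarrow{\partial}\Sigma^qM_p\to\Sigma^{pq}A\to0.$$
Lift the generator to $t_1^{p-1}$. By (2) its coboundary is $-\sum_{j\ge1}\binom{p-1}j[t_1^j]t_1^{p-1-j}$, which has coefficients in $M_{p-1}$. Since $\binom{p-1}j\frac1{p-j}=\frac1p\binom pj$, it is $\partial$ of $-y$, where
$$y=\sum_{0<j<p}\tfrac1p\tbinom pj[t_1^j]t_1^{p-j}\in C^1(M_p).$$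
We claim $dy=b(t_1)\cdot1$. In the torsion-free cobar complex of the comodule $\Gamma$ we have $d(t_1^p)=-p\,y-[t_1^p]1$. Applying $d$ gives $p\,dy=-d([t_1^p]1)=p\,b(t_1)1$. For $p=3$ one can see it directly: $y=[t_1]t_1^2+[t_1^2]t_1$, and
$$d([t_1]t_1^2)=2[t_1|t_1]t_1+[t_1|t_1^2]1,\qquad d([t_1^2]t_1)=-2[t_1|t_1]t_1+[t_1^2|t_1]1,$$
with sum $b(t_1)1$. So the composite is detected by $\pm b(t_1)\in\mathrm{Ext}^2_\Gamma(A)_p$. This class is nonzero by Lemma 1, and nothing in the ANSS hits filtration $2$. So the composite is a nonzero element of $\pi_{pq-2}(S^0)$, and (6) follows from (F4). In particular $\beta_1$ is detected by a unit multiple of $b(t_1)$ and has filtration $2$.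

## 7. Degree counts for $\mathrm{Ext}_P(T)$

The purpose of this section is to control $\mathrm{Ext}_P^s(T)_D$ near $s=2p-2$, $D=p^3-p^2$.

In $E_1(P;T)$ the generators $h_{1,0},b_{1,0}$ are gone. Of those that remain, all have $D\ge p^2$ except $h_{1,1}$ ($D=p$) and $h_{2,0}$ ($D=p+1$). If a monomial in filtration $s$ has $\epsilon\in\{0,1,2\}$ factors among $h_{1,1},h_{2,0}$, then it has at least $\lceil(s-\epsilon)/2\rceil$ other factors, so
$$D\ge p^2\lceil(s-\epsilon)/2\rceil+\{0,\ p,\ 2p+1\}\quad\text{for }\epsilon=0,1,2.\tag{7}$$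

**Lemma 3.**

* (V0) $E_1^s(P;T)_D=0$ if $D<p^2(s-2)/2$.
* (V1) $E_1^{2p-1}(P;T)_D=0$ for $D\le p^3-p^2+1$.
* (V2) The monomials in $E_1^{2p-2}(P;T)_D$ with $D\le p^3-p^2+1$ are exactly $b_{1,1}^{p-1}$, with $D=p^3-p^2$, and
$$K_e=h_{1,1}h_{2,0}b_{1,1}^{p-2-e}b_{2,0}^e\quad(0\le e\le p-2),\qquad D=(p-2)p^2+(e+2)p+1.$$

*Proof.* (V0) is immediate from (7). For (V1), the three cases of (7) give $D\ge p^3$, $D\ge p^3-p^2+p$ and $D\ge p^3-p^2+2p+1$.

(V2), case $\epsilon=0$. If $h$'s occur, their number is even because $s$ is even. So there are at least two, hence at least $2+(p-2)=p$ factors, and $D\ge p^3$. Otherwise the monomial is a product of $p-1$ $b$'s. Each $b$ other than $b_{1,1}$ has $D\ge p^2+p$, and one such factor would give $D\ge(p-1)p^2+p$. So the monomial is $b_{1,1}^{p-1}$.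

Case $\epsilon=1$. Here (7) gives $D\ge p^3-p^2+p$, too large.

Case $\epsilon=2$. The remaining factors have total filtration $2p-4$. If further $h$'s occur there are at least two, so there are at least $2+(p-3)=p-1$ further factors, and $D\ge(p-1)p^2+2p+1$, too large. Otherwise there are $p-2$ $b$'s of total $D\le p^3-p^2-2p=(p-2)p^2+(p^2-2p)$. As each has $D\ge p^2$, each has $D\le2p^2-2p<p^3$. All $b$'s except $b_{1,1}$ and $b_{2,0}$ have $D\ge p^3$. So the monomial is some $K_e$, with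
$$D=2p+1+(p-2-e)p^2+e(p^2+p)=(p-2)p^2+(e+2)p+1,$$
which is at most $p^3-p^2+1$ for $e\le p-2$. $\square$

The monomial $K_{p-2}=h_{1,1}h_{2,0}b_{2,0}^{p-2}$ has $D=p^3-p^2+1$, and it is the only monomial in (V2) with this $D$. For $e\le p-3$, $K_e$ has $D\le p^3-p^2-p+1<p^3-p^2$. Different $e$ have different $D$. For $p=3$ the list is $b_{1,1}^2$ ($D=18$), $K_0=h_{1,1}h_{2,0}b_{1,1}$ ($D=16$), $K_1=h_{1,1}h_{2,0}b_{2,0}$ ($D=19$).

**Step 1: the differential on $b_{2,0}$.** We need a differential to remove the $K_e$ with $e\le p-3$. Apply $\beta P^0$ to $h_{1,0}h_{1,1}=0$ in $\mathrm{Ext}_P(\mathbb F_p)$. By the Cartan formula and (3), $b_{1,0}h_{1,2}\pm h_{1,1}b_{1,1}=0$, that is,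
$$h_{1,1}b_{1,1}=\lambda b_{1,0}h_{1,2}\quad\text{in }\mathrm{Ext}_P(\mathbb F_p),\qquad\lambda=\pm1.$$
So $\rho=h_{1,1}b_{1,1}-\lambda b_{1,0}h_{1,2}$, a nonzero element of $E_1^3(P)_{p^2+p}$ of weight $p+1$, is represented by a coboundary and must be hit by a differential. The source has $s=2$, $D=p^2+p$ and weight greater than $p+1$. The monomials with $s=2$, $D=p^2+p$ are $h_{1,1}h_{1,2}$, of weight $2$, and $b_{2,0}$, of weight $3p$: a product of two $h$'s needs two of the numbers $1,p,p^2,\dots,p+1,p^2+p,\dots$ with sum $p^2+p$, which forces $p+p^2$, and a single $b_{i,j}$ needs $p^{j+1}\pi_i=p(p+1)$. So the source is a multiple of $b_{2,0}$, which therefore survives to $E_{2p-1}(P)$, and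
$$d_{2p-1}(b_{2,0})=\text{unit}\cdot(h_{1,1}b_{1,1}-\lambda b_{1,0}h_{1,2}).\tag{8}$$

**Step 2: removing $K_0,\dots,K_{p-3}$.** The purpose is the following lemma.

**Lemma 4.** $\mathrm{Ext}^{2p-2}_P(T)_D=0$ for $D<p^3-p^2$, and $\dim\mathrm{Ext}_P^{2p-2}(T)_{p^3-p^2}\le1$.

*Proof.* By (V2) it suffices to show that $K_e$, $0\le e\le p-3$, does not survive. It is a permanent cycle by (V1). The element $h_{2,0}\in E_1^1(P;T)_{p+1}$ is a permanent cycle, because $E_1^2(P;T)_{p+1}=0$: the cases of (7) with $s=2$ give $D\ge p^2$, $p^2+p$, $2p+1$. The element $b_{1,1}\in E_1(P)$ is represented by a cocycle. Using (8), the module structure, and the fact that $b_{1,0}$ acts as zero on $E_m(P;T)$,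
$$d_{2p-1}\big(b_{1,1}^{p-3-e}b_{2,0}^{e+1}\cdot h_{2,0}\big)=\text{unit}\cdot(e+1)\,b_{1,1}^{p-3-e}b_{2,0}^e\,h_{1,1}b_{1,1}h_{2,0}=\text{unit}\cdot(e+1)K_e.$$
Since $1\le e+1\le p-2$, the coefficient is a unit. So $K_e$ is zero in $E_{2p}(P;T)$, if not before. $\square$

**Step 3: consequences for $X$.** Apply Lemma 2(b) with $Y=X$, $N=T$, and (V0), (V1):
$$\mathrm{Ext}^s(X)_D=0\ \text{ if }D<\tfrac{p^2(s-2)}2;\qquad\mathrm{Ext}^{2p-1}(X/I_n)_D=0\ \text{ for }n\ge0,\ D\le p^3-p^2+1.\tag{9}$$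

## 8. The relation $h_{1,0}b_{1,1}^{p-1}=0$ over $R$

The surviving class $w=K_{p-2}$ is to become $\hat g$, and for claim (III) we must know that $\partial_*$ takes it to a nonzero multiple of $b_{1,1}^{p-1}$. The obstruction to $b_{1,1}^{p-1}$ being a derivative is the product $h_{1,0}b_{1,1}^{p-1}$, as we shall see in Section 9. So we want that product to vanish, and over the small quotient $R$ it does.

**Proposition 5.** $h_{1,0}b_{1,1}^{p-1}=0$ in $\mathrm{Ext}_R(\mathbb F_p)$.

The Steenrod operations give a relation with exponent $p+1$, which is two too large. One cannot simply cancel $b_{1,1}^2$ in $\mathrm{Ext}_R$: the relation itself says that $b_{1,1}$ is nilpotent there. But in $E_1(R)$ it is a polynomial generator, and on that page we can find the one possible differential responsible for the relation and divide it by $b_{1,1}^2$.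

**Step 1: $b_{1,1}^{p+1}=0$ in $\mathrm{Ext}_R$.** The purpose is to produce a relation. In $R$ we have $t_1^{p^2}=0$, so $h_{1,2}=0$, and the relation $h_{1,1}b_{1,1}=\lambda b_{1,0}h_{1,2}$ from $\mathrm{Ext}_P$ becomes $h_{1,1}b_{1,1}=0$. Apply $\beta P^1$. By (F3) and (3), $P^1h_{1,1}=\beta P^1h_{1,1}=0$, $P^0h_{1,1}=h_{1,2}=0$, $\beta P^0h_{1,1}=-b_{1,1}$, $P^1b_{1,1}=b_{1,1}^p$. Of the four terms in
$$\beta P^1(h_{1,1}b_{1,1})=\beta P^1h_{1,1}P^0b_{1,1}+\beta P^0h_{1,1}P^1b_{1,1}\pm P^1h_{1,1}\beta P^0b_{1,1}\pm P^0h_{1,1}\beta P^1b_{1,1}$$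
only the second survives, and it is $-b_{1,1}^{p+1}$. So $b_{1,1}^{p+1}=0$.

Put $z_M=h_{1,0}b_{1,1}^M$; it has $s=2M+1$ and $D=Mp^2+1$. We now know that $z_{p+1}=0$ in $\mathrm{Ext}_R$.

**Step 2: the monomials near $z_M$.** The purpose is to list everything in $E_1(R)$ that can interact with $z_{p+1}$ and $z_{p-1}$. Consider $h_{1,0}^{\epsilon_0}h_{1,1}^{\epsilon_1}h_{2,0}^{\epsilon_2}b_{1,0}^\gamma b_{1,1}^\alpha b_{2,0}^\beta$ with
$$D=\epsilon_0+p\epsilon_1+(p+1)\epsilon_2+p\gamma+p^2\alpha+(p^2+p)\beta=Mp^2+1.$$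
Reducing mod $p$ gives $\epsilon_0+\epsilon_2=1$.

Let $s=2M$. By parity $\epsilon_1=1$, and $\alpha+\beta+\gamma=M-1$. Subtracting $1$ from $D$ and dividing by $p$:

* If $\epsilon_0=1$: $1+\gamma+\beta+p(M-1-\gamma)=pM$, so $1+\gamma+\beta=p(1+\gamma)$ and $\alpha=M-p(1+\gamma)$.
* If $\epsilon_2=1$: $2+\gamma+\beta+p(M-1-\gamma)=pM$, so $2+\gamma+\beta=p(1+\gamma)$ and $\alpha=M+1-p(1+\gamma)$.

For $M=p+1$ we get $\alpha=1-p\gamma$ and $\alpha=2-p\gamma$ respectively, so $\gamma=0$, and the monomials are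
$$u=h_{1,0}h_{1,1}b_{1,1}b_{2,0}^{p-1}\quad\text{and}\quad b_{1,1}^2w,\qquad w=h_{1,1}h_{2,0}b_{2,0}^{p-2}.$$

Let $s=2M+1$. Then $\epsilon_1=0$ and $\alpha+\beta+\gamma=M$. Take $M=p-1$.

* If $\epsilon_0=1$: $\gamma+\beta=p\gamma$, so $\beta=(p-1)\gamma$, $\alpha=p-1-p\gamma$, hence $\gamma=0$: only $z_{p-1}$.
* If $\epsilon_2=1$: $1+\gamma+\beta=p\gamma$, so $\beta=(p-1)\gamma-1$, $\alpha=p-p\gamma$, hence $\gamma=1$: only $h_{2,0}b_{1,0}b_{2,0}^{p-2}$.

**Step 3: weights.** The purpose is to see which differentials are possible. We have $\mathrm{wt}(w)=4+3p(p-2)$, $\mathrm{wt}(h_{2,0}b_{1,0}b_{2,0}^{p-2})=\mathrm{wt}(w)+p-1$, $\mathrm{wt}(z_{p-1})=1+p(p-1)$, and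
$$\mathrm{wt}(w)-\mathrm{wt}(z_{p-1})=\mathrm{wt}(b_{1,1}^2w)-\mathrm{wt}(z_{p+1})=2p^2-5p+3=(2p-3)(p-1)=:\varrho>1.$$
For $p=3$: $\mathrm{wt}(w)=13$, $\mathrm{wt}(z_2)=7$, $\varrho=6$. The element $w$ has $s=2p-2$, $D=(p-1)p^2+1$, so its differentials land in the span of $z_{p-1}$ and $h_{2,0}b_{1,0}b_{2,0}^{p-2}$. The latter has larger weight than $w$, so it cannot be hit from $w$. Hence $w$ survives to $E_\varrho(R)$, and
$$d_\varrho(w)=\mu z_{p-1},\qquad d_\varrho(b_{1,1}^2w)=\mu z_{p+1}\qquad\text{for some }\mu\in\mathbb F_p,$$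
the second because $b_{1,1}$ is a permanent cycle. (If $z_{p-1}$ were already zero in $E_\varrho$ we would take $\mu=0$.)

**Step 4: $u$ is harmless.** The purpose is to exclude $u$ as the source of a differential hitting $z_{p+1}$. We know $d_1(h_{2,0})=-h_{1,0}h_{1,1}$. Also $d_1(b_{2,0})=0$. To see this, take a monomial of $E_1(R)$ with $s=3$, $D=p^2+p$. Reducing $D$ mod $p$ shows that it has $\epsilon_0=\epsilon_2=0$, so it is $h_{1,1}$ times one $b$, and the only possibility is $h_{1,1}b_{1,1}$, whose weight $p+1$ is $2p-1>1$ below that of $b_{2,0}$. Hence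
$$u=\pm d_1(h_{2,0}b_{1,1}b_{2,0}^{p-1}).$$
So $d_1u=0$ and $u$ is zero in $E_2$.

**Step 5: conclusion.** The element $z_{p+1}$ is nonzero in $E_1(R)$ and represents $0$ in $\mathrm{Ext}_R$, so some differential hits it. Its source lies in the span of $u$ and $b_{1,1}^2w$. These have different weights, $\mathrm{wt}(u)-\mathrm{wt}(b_{1,1}^2w)=2p-2$, so the source is a multiple of one of them. By Step 4 it is a multiple of $b_{1,1}^2w$, and the weight difference says that the differential is $d_\varrho$. Hence $\mu\ne0$ and $d_\varrho(w)=\mu z_{p-1}$, with $z_{p-1}$ nonzero in $E_\varrho$ until it is killed here. So the cocycle $h_{1,0}b_{1,1}^{p-1}$ is cohomologous to one of lower weight. By Step 2 no monomial in its bidegree has lower weight: the only other one, $h_{2,0}b_{1,0}b_{2,0}^{p-2}$, has higher weight. Therefore $h_{1,0}b_{1,1}^{p-1}=0$ in $\mathrm{Ext}_R(\mathbb F_p)$. $\square$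

## 9. The class $b_{1,1}^{p-1}$ is a derivative

Let $\bar T=\mathbb F_p\{1,\dots,t_1^{p-2}\}$. As in Section 1, there is an exact sequence of comodules
$$0\to\mathbb F_p\to T\xrightarrow{\partial}\Sigma^q\bar T\to0.$$
We also write $\partial$ for the composite $T\to\Sigma^q\bar T\subset\Sigma^qT$. Let $\iota,\bar\iota$ be the inclusions of $\mathbb F_p$ in $T$ and $\bar T$, and let $\delta$ be the connecting map. We claim
$$\delta(\bar\iota z)=\pm h_{1,0}z.$$
Indeed, if $x\in C^s(\mathbb F_p)$ is a cocycle representing $z$, then $x\cdot t_1\in C^s(T)$ lifts $x\cdot1$ through $\partial$, and $d(x\cdot t_1)=\pm[x|t_1]1$. This represents $\pm z h_{1,0}=\pm h_{1,0}z$.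

**Lemma 6.** (a) $\iota b_{1,1}^{p-1}\ne0$ in $\mathrm{Ext}^{2p-2}_R(T)_{p^3-p^2}$. (b) $\mathrm{Ext}^{2p-2}_R(T)_{p^3-p^2+1}$ is one-dimensional, its nonzero elements are detected by $w$, and $\partial_*$ sends a generator to a unit multiple of $\iota b_{1,1}^{p-1}$.

*Proof.* (a) Here $E_1(R;T)=E(h_{1,1},h_{2,0})\otimes\mathbb F_p[b_{1,1},b_{2,0}]$. For $s=2p-3$ a monomial contains exactly one $h$. If it is $h_{1,1}$, the monomial is $h_{1,1}b_{1,1}^{p-2-e}b_{2,0}^e$ with $D=(p-2)p^2+(e+1)p\le p^3-p^2-p$. If it is $h_{2,0}$, then $D\equiv1$ mod $p$. Neither has $D=p^3-p^2$, so nothing can hit $b_{1,1}^{p-1}$.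

(b) By (V2), restricted to the generators present for $R$, $E_1^{2p-2}(R;T)_{p^3-p^2+1}=\mathbb F_p\{w\}$. So the group has dimension at most one. By Proposition 5, $\delta(\bar\iota b_{1,1}^{p-1})=\pm h_{1,0}b_{1,1}^{p-1}=0$. So $\bar\iota b_{1,1}^{p-1}$ is the image of some $g_R\in\mathrm{Ext}_R^{2p-2}(T)_{p^3-p^2+1}$. Then $\partial_*g_R=\iota b_{1,1}^{p-1}\ne0$ by (a). Hence $g_R\ne0$; it is a generator, detected by $w$. $\square$

Now we lift this to $X$.

**Proposition 7.** $G:=\mathrm{Ext}^{2p-2}(X)_{p^3-p^2}\cong\mathbb Z/p$. There is $g\in\mathrm{Ext}^{2p-2}(X)_{p^3-p^2+1}$ such that $\partial_*g$ generates $G$.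

**Step 1: $G$ is cyclic.** By Lemma 4 and Lemma 2(b), $\mathrm{Ext}^{2p-2}(X/I_n)_D=0$ for $D<p^3-p^2$. For $n\ge1$ we have $\pi_n\ge1$, so the exact sequence in the proof of Lemma 2 gives an injection
$$\mathrm{Ext}^{2p-2}(X/I_n)_{p^3-p^2}\hookrightarrow\mathrm{Ext}^{2p-2}(X/I_{n+1})_{p^3-p^2}.$$
For large $n$ the right side is $\mathrm{Ext}_P^{2p-2}(T)_{p^3-p^2}$ by Lemma 2(a). So $G/p\subset\mathrm{Ext}^{2p-2}(X/I_1)_{p^3-p^2}\subset\mathrm{Ext}_P^{2p-2}(T)_{p^3-p^2}$ has dimension at most $1$ by Lemma 4. As $G$ is finitely generated over $\mathbb Z_{(p)}$, it is cyclic.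

**Step 2: a generator of order $p$.** The purpose is to lift $b_{1,1}$ to a class of order $p$ over $\Gamma$. Put
$$\tilde b=\sum_{0<i<p^2}\tfrac1p\tbinom{p^2}i[t_1^i|t_1^{p^2-i}]\in C^2(A).$$
Then $p\tilde b=-d[t_1^{p^2}]$. The complex is torsion free, so $\tilde b$ is a cocycle, and $p[\tilde b]=0$. To reduce it, write $(1+x)^p=1+x^p+p\,\phi(x)$ with $\phi\in\mathbb Z[x]$. Then $(1+x)^{p^2}\equiv(1+x^p)^p$ mod $p^2$. Comparing coefficients, $\frac1p\binom{p^2}i\equiv0$ mod $p$ for $p\nmid i$, and $\frac1p\binom{p^2}{pj}\equiv\frac1p\binom pj$ mod $p$. So $\tilde b$ reduces to $b_{1,1}$ in $\mathrm{Ext}_P$.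

The class $\iota\tilde b^{p-1}\in G$ satisfies $p\,\iota\tilde b^{p-1}=0$, and its image in $\mathrm{Ext}_R(T)$ is $\iota b_{1,1}^{p-1}\ne0$ by Lemma 6(a). The target is killed by $p$, so $\iota\tilde b^{p-1}$ is nonzero in $G/p$. It therefore generates the cyclic module $G$, and $G\cong\mathbb Z/p$.

**Step 3: a class $g_P$ over $P$.** The element $w=K_{p-2}\in E_1^{2p-2}(P;T)_{p^3-p^2+1}$ is a permanent cycle by (V1). So there is $g_P\in\mathrm{Ext}_P^{2p-2}(T)_{p^3-p^2+1}$ represented by a cocycle with leading term $w$. Its image in $\mathrm{Ext}_R(T)$ is represented by a cocycle with leading term $w$, which is nonzero in $E_\infty(R;T)$ by Lemma 6(b). So the image is a generator, and $\partial_*$ of it is a unit multiple of $\iota b_{1,1}^{p-1}\ne0$.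

**Step 4: lifting $g_P$ to $X$.** By Lemma 2(a), $g_P\in\mathrm{Ext}^{2p-2}(X/I_N)_{p^3-p^2+1}$ for large $N$. By the exact sequence in the proof of Lemma 2, the obstruction to lifting from $X/I_{n+1}$ to $X/I_n$ lies in $\mathrm{Ext}^{2p-1}(X/I_n)_{p^3-p^2+1-\pi_n}$, which is $0$ by (9) for every $n\ge0$. Going down to $n=0$ we obtain $g\in\mathrm{Ext}^{2p-2}(X)_{p^3-p^2+1}$ lifting $g_P$. By naturality $\partial_*g\in G$ has nonzero image in $\mathrm{Ext}_R(T)$. So it is nonzero and generates $G\cong\mathbb Z/p$. $\square$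

## 10. Proof of Theorem A

Recall $n=p^2-p$ and $n|\beta_1|=(p^3-p^2-p)q$.

**Step 1: lifting $\beta_1^n$ through the pinch map.** This is claim (I). With $\beta_1^n$ placed on $S^{(p-1)q}$, let
$$y=\Sigma^{q-1}(\partial_2\circ\beta_1^n)\in\pi_{pq-1+n|\beta_1|}(Z)=\pi_{(p^3-p^2)q-1}(Z),$$
using $Z\simeq\Sigma^q\bar X$. By (6) and Toda's relation (i), $\partial_1y=\text{unit}\cdot\beta_1^{n+1}=0$. So $y=\kappa_*e$ with $e\in\pi_{(p^3-p^2)q-1}(X)$.

We show that $y=0$. In the stem of $e$ the ANSS of $X$ has only the positions $s=1+lq$, $D=p^3-p^2+l$, $l\ge0$. For $l=1$ the group is $\mathrm{Ext}^{2p-1}(X)_{p^3-p^2+1}=0$ by (9). For $l\ge2$ it is zero by (9), since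
$$\tfrac{p^2(s-2)}2=l(p-1)p^2-\tfrac{p^2}2>p^3-p^2+l;$$
at $l=2$ the difference of the two sides is $p^3-\frac32p^2-2>0$, and it grows with $l$. So an element of this stem of filtration $\ge2$ is zero, and every element has filtration at least $1$.

Let $\bar e\in\mathrm{Ext}^1(X)_{p^3-p^2}$ be the class of $e$. Since $\beta_1$ has filtration $2$, $\beta_1^n$ has filtration $\ge2n\ge2$, and so does $y=\kappa_*e$. As nothing hits filtration $1$, this says $\kappa_*\bar e=0$ in $\mathrm{Ext}^1(BP_*Z)$. By exactness $\bar e=i_*\bar a$ with $\bar a\in\mathrm{Ext}^1_\Gamma(A)_{p^3-p^2}$. By (F2), $\bar a$ is represented by some $a\in\pi_*(S^0)$. Then $e-i_*a$ has filtration $\ge2$, so $e=i_*a$ and $y=\kappa_*i_*a=0$.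

Thus $\partial_2\circ\beta_1^n=0$, and $\beta_1^n=c_*f$ for some $f$ in the stem $(p-1)q+(p^3-p^2-p)q=(p^3-p^2-1)q$ of $X$.

**Step 2: the stem of $f$.** This is claim (II). In stem $(p^3-p^2-1)q$ the ANSS of $X$ has only $s=lq$, $D=p^3-p^2-1+l$, $l\ge0$.

* $l=0$: $\mathrm{Ext}^0(X)_D=0$. By the skeletal filtration it is built from subgroups of $\mathrm{Ext}^0_\Gamma(A)_{D-j}$ with $0\le j\le p-1$. Here $D-j>0$, and $\mathrm{Ext}^0_\Gamma(A)$ is $\mathbb Z_{(p)}$ concentrated in degree $0$.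
* $l\ge2$: zero by (9), since $\frac{p^2(s-2)}2=(l(p-1)-1)p^2>p^3-p^2-1+l$; at $l=2$ the difference is $p^3-2p^2-1>0$, and it grows with $l$.
* $l=1$: the group is $G\cong\mathbb Z/p$, in filtration $q=2p-2$.

By sparseness nothing hits filtration $q$. So $\pi_{(p^3-p^2-1)q}(X)$ is isomorphic to the subgroup of permanent cycles in $G\cong\mathbb Z/p$.

**Step 3: the generator is in the image of $r_*$.** This is claim (III). The class $g$ of Proposition 7 lies in stem $(p^3-p^2+1)q-(2p-2)=(p^3-p^2)q$. A differential on it lands in $\mathrm{Ext}^{2p-1+lq}(X)_{p^3-p^2+1+l}$, $l\ge1$. This is zero by (9), since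
$$\tfrac{p^2(s-2)}2=\big(p-\tfrac32+l(p-1)\big)p^2>p^3-p^2+1+l;$$
at $l=1$ the difference is $p^3-\frac32p^2-2>0$, and it grows with $l$. So $g$ is represented by some $\hat g\in\pi_{(p^3-p^2)q}(X)$. The element
$$r_*\hat g\in\pi_{(p^3-p^2)q}(\Sigma^qX)=\pi_{(p^3-p^2-1)q}(X)$$
is represented in filtration $2p-2$ by $\partial_*g$, because $BP_*r=\partial$. By Proposition 7 this is a generator of $G$, and it is not hit by any differential. So $r_*\hat g\ne0$. By Step 2 the group is then $\mathbb Z/p$, generated by $r_*\hat g$.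

**Step 4: conclusion.** Hence $f=\nu\,r_*\hat g$ for some $\nu\in\mathbb Z$, and since $(\Sigma^qc)\circ r=0$ by (1),
$$\beta_1^{p^2-p}=c_*f=\nu\,c_*r_*\hat g=0.$$
This proves Theorem A. For $p\ge7$, fact (iv) says $\beta_1^{p^2-p-1}\ne0$, so the nilpotence order of $\beta_1$ is exactly $p^2-p$, which is Corollary B. $\blacksquare$
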